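# An atomless Maharam algebra with no atomless measure algebra inside

## 1. Measure subalgebras of Maharam algebras: the natural guess

A Maharam algebra is a complete Boolean algebra with a function on it that does what a measure does, except add. If we may throw away most of the algebra and keep only a complete subalgebra, it is natural to expect that some part of what is left can be measured. So the answer one would first guess is the following.

*Guess: every nontrivial atomless Maharam algebra contains a nontrivial atomless measure algebra as a complete subalgebra.*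

The question whether this is so comes from "Contributions to the theory of weakly" (http://www.math.psu.edu/jech/preprints/contributions.pdf). We first fix the words and then test the guess.

**Definition 1 (submeasures).** A *submeasure* on a Boolean algebra is a function $\nu\ge 0$ (auxiliary ones may take the value $\infty$) with $\nu(0)=0$, $\nu(a)\le\nu(b)$ for $a\le b$, and $\nu(a\vee b)\le\nu(a)+\nu(b)$. It is *exhaustive* if $\nu(a_i)\to0$ for every pairwise disjoint sequence $(a_i)$. It is *continuous* if $a_n\downarrow0$ implies $\nu(a_n)\to0$. It is *strictly positive* if $\nu(a)>0$ for $a\neq0$.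

**Definition 2 (the two kinds of algebra).** A *measure* is a finite $\sigma$-additive measure; strictly positive ones are normalized to be probabilities. A complete Boolean algebra is a *measure algebra* if it carries a strictly positive measure, and a *Maharam algebra* if it carries a strictly positive continuous (real-valued) submeasure.

**Definition 3 (complete subalgebras).** A complete subalgebra of a complete Boolean algebra $D$ is a subalgebra $A\subseteq D$ such that the supremum and infimum in $D$ of every subset of $A$ belong to $A$. For $a\in D$ put $D_a=\{d\in D:d\le a\}$, a Boolean algebra with unit $a$.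

For example, in the algebra of Borel subsets of $[0,1]^2$ modulo null sets, the classes of the sets $B\times[0,1]$ form a complete subalgebra. In the algebra of Borel subsets of $[0,1]$ modulo null sets, the classes of finite unions of intervals form a subalgebra that is not complete.

Two facts we use freely. First, a continuous submeasure on a complete algebra is exhaustive: if $(a_i)$ is disjoint, then $b_n=\bigvee_{i\ge n}a_i$ decreases to some $c$ with $c\wedge a_i\le b_{i+1}\wedge a_i=0$ for all $i$ and $c\le\bigvee_i a_i$, so $c=0$ and $\nu(a_n)\le\nu(b_n)\to0$. Consequently an antichain has only finitely many members with $\nu\ge1/n$, and a Maharam algebra satisfies the countable chain condition (ccc). Second, a continuous submeasure is countably subadditive: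
$$\nu\Bigl(\bigvee_i e_i\Bigr)\le\sum_{i\le n}\nu(e_i)+\nu\Bigl(\bigvee_i e_i\setminus\bigvee_{i\le n}e_i\Bigr),$$
and the last term tends to $0$.

The word "atomless" cannot be dropped from the guess. The algebra $\{0,1\}$ is a measure algebra and sits in every complete Boolean algebra as a complete subalgebra, while a Maharam algebra with an atom contains no atomless complete subalgebra at all.

Now the tests.

*Submeasures made from measures.* Let $\lambda$ be a strictly positive measure on an atomless algebra and $\nu=\sqrt\lambda$. Since $\sqrt{x+y}\le\sqrt x+\sqrt y$, this is a strictly positive continuous submeasure. It is far from additive: splitting $1$ into $n$ pieces of measure $1/n$, the values of $\nu$ add up to $\sqrt n$. But the algebra is a measure algebra, and the guess holds. The same happens for $\nu=\max(\lambda_1,\lambda_2)$ with two measures: if $\nu$ is strictly positive, then $\lambda_1+\lambda_2$ is a strictly positive measure.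

*Submeasures that dominate a measure.* Let $\nu$ be strictly positive and continuous on $D$ and let $\lambda\ne0$ be finitely additive with $0\le\lambda\le\nu$. If $a_n\downarrow0$, then $\lambda(a_n)\to0$, so $\lambda$ is $\sigma$-additive. By ccc the supremum $z$ of all $\lambda$-null elements is a countable supremum, so $\lambda(z)=0$. Hence $\lambda$ is strictly positive on $D_s$ with $s=1\setminus z\ne0$. So the guess holds below $s$.

*A finite submeasure that is large while all measures below it are small.* Let $X$ be the set of $n$-element subsets of $\{1,\dots,2n\}$, put $S_i=\{x\in X:i\in x\}$, and let $\nu(B)$ be the least number of sets $S_i$ needed to cover $B$. Any $n$ of the $S_i$ miss a point, namely the set of the other $n$ indices, while any $n+1$ of them cover $X$; so $\nu(X)=n+1$. Let $\mu\le\nu$ be additive. Each $x\in X$ lies in exactly $n$ of the sets $S_i$, so $n\mu(X)=\sum_{i\le2n}\mu(S_i)\le2n$ and $\mu(X)\le2$.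

The last example does not refute anything, since a finite algebra carries the counting measure. It shows a mechanism, however: make sets cheap if they cover almost everything in the sense of measure, and still keep the whole space expensive. Talagrand proved that there is a Maharam algebra that is not a measure algebra (we do not use this). To refute the guess we must defeat all measures on all atomless complete subalgebras, and this is possible.

**Theorem A.** There is a nontrivial atomless Maharam algebra $D$ such that for every nonzero $a\in D$, no atomless complete subalgebra of $D_a$ carries a strictly positive $\sigma$-additive measure.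

The case $a=1$ answers the question: there is a nontrivial atomless Maharam algebra that contains no nontrivial atomless measure algebra as a complete subalgebra. The construction takes place in ZFC.

**Theorem B.** For this $D$:

1. If $a\ne0$ and $M$ is a $\sigma$-subalgebra of $D_a$, then every finite $\sigma$-additive measure on $M$ is purely atomic (concentrated on a join of countably many atoms of $M$).
2. For $a\ne 0$, a complete subalgebra $M$ of $D_a$ is a measure algebra iff it is purely atomic. Every complete subalgebra of $D_a$ is the product of a purely atomic algebra with at most countably many atoms and an atomless algebra carrying no nonzero $\sigma$-additive measure (either factor may be trivial).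
3. Every nontrivial atomless complete subalgebra of $D$ is again a Maharam algebra as in Theorem A.
4. Forcing with $D$ adds no random real.

*Why Theorem A speaks of all $a$.* The case $a=1$ alone says less. Let $E$ be the algebra of Borel subsets of $[0,1]$ modulo null sets and $D$ as in Theorem A. Then $E\times D$ is an atomless Maharam algebra, and below $(1,0)$ it is the measure algebra $E$. Yet it has no atomless measure algebra $M$ as a complete subalgebra. Indeed, let $z\in M$ be the supremum of the elements of $M$ with second coordinate $0$. Then $z\neq1$, and the second coordinate maps $M_{1\setminus z}=\{x\in M:x\le1\setminus z\}$ isomorphically onto a complete subalgebra of $D$. That subalgebra would be an atomless measure algebra, contrary to Theorem A for $a=1$.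

## 2. A measure and a continuous submeasure on one algebra

To refute a measure $\lambda$ on $M$ we shall produce elements of $M$ that are large for $\lambda$ and small for $\nu$. The lemma says why this suffices, and part (a) gives the one tool that $\lambda$ hands us.

**Lemma 1.** Let $D$ be a complete Boolean algebra with a strictly positive continuous submeasure $\nu$, let $a\neq0$, let $M$ be a complete subalgebra of $D_a$, and let $\lambda$ be a strictly positive $\sigma$-additive probability on $M$.

(a) For every $\beta>0$ there is $\delta>0$ such that $x\in M$ and $\lambda(x)<\delta$ imply $\nu(x)<\beta$.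

(b) There are no $e_k\in M$ $(k\ge1)$ with $\lambda(e_k)\ge\frac12$ and $\nu(e_k)\le2^{1-k}$ for all $k$.

*Proof.* (a) Otherwise there are $\beta>0$ and $x_n\in M$ with $\lambda(x_n)<2^{-n}$ and $\nu(x_n)\ge\beta$. The elements $y_n=\bigvee_{i\ge n}x_i\in M$ decrease and $\lambda(y_n)\le2^{1-n}$, so $\lambda(\bigwedge_n y_n)=0$ and $\bigwedge_n y_n=0$ by strict positivity. But $\nu(y_n)\ge\nu(x_n)\ge\beta$, contradicting continuity.

(b) Given such $e_k$, put $e=\bigwedge_n\bigvee_{k\ge n}e_k\in M$. Then $\lambda(e)=\lim_n\lambda(\bigvee_{k\ge n}e_k)\ge\frac12$. By countable subadditivity $\nu(e)\le\sum_{k\ge n}2^{1-k}=2^{2-n}$ for every $n$, so $\nu(e)=0$ and $e=0$, a contradiction. $\square$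

This suggests a design. We want elements $e=a\setminus(u_1\vee\dots\vee u_{N-1})$ with $\lambda(u_i)\le\frac1{2N}$ to be $\nu$-small; they have $\lambda(e)\ge\frac12$. So we decree: a set that misses, at each of $N$ successive scales, something *visible*, is cheap. If "visible" means too little, everything becomes cheap. So visibility is judged by a second, much larger submeasure $\nu_{k+1}$, which is built in the same way from $\nu_{k+2}$, and so on. The hierarchy is stopped at a finite stage $p$, and then $p\to\infty$ along an ultrafilter. This is a variant of the construction in Talagrand's *Maharam's problem* (Ann. of Math. 168 (2008)), with rapidly increasing lower bounds $c_k$. Everything needed is proved here.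

## 3. Cylinder sets, thin sets and cards

Let $\mathbb N=\{1,2,\dots\}$ and $T=\{0,1\}^{\mathbb N}$. For $m\ge0$ let $\mathcal B_m$ be the algebra of subsets of $T$ that depend only on the first $m$ coordinates, $\mathcal A_m$ the set of its $2^m$ atoms, and $\mathcal B=\bigcup_m\mathcal B_m$. For $A\in\mathcal A_m$ let $\pi_A:T\to A$ replace the first $m$ coordinates of $z$ by those of $A$. Thus $\pi_A^{-1}(B)$ is what $B$ looks like from inside $A$, spread over all of $T$. For example, for $A=\{z_1=1\}$ and $B=\{z_1=z_2\}$ we get $\pi_A^{-1}(B)=\{z_2=1\}$. Three rules follow from the definition.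

* (P1) $\pi_A$ is the identity on $A$, so $A\cap B\subset\pi_A^{-1}(B)=\pi_A^{-1}(A\cap B)$, and $\pi_A^{-1}(A)=T$.
* (P2) If $A\in\mathcal A_m$, $n\ge m$ and $B\in\mathcal B_n$, then $\pi_A^{-1}(B)\in\mathcal B_n$.
* (P3) If $A\in\mathcal A_m$, $A'\in\mathcal A_l$ and $l\ge m$, then $\pi_A\pi_{A'}=\pi_{A''}$, where $A''\in\mathcal A_l$ is the atom containing $\pi_A(A')$. In particular $\pi_A\pi_{A_0}=\pi_A$ for $A,A_0\in\mathcal A_m$.

For (P3): $\pi_{A'}$ writes $A'$ on the coordinates $1,\dots,l$, and then $\pi_A$ overwrites the first $m$ of them.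

**Parameters.** Put $c_1=1$, $N(k)=2^{3k+3}c_k^4$, $c_{k+1}=16N(k)$. All of these are powers of $2$. We need
$$N(k)\ \ge\ 2^kc_k\bigl(1+s+(2s+1)^2c_k\bigr),\qquad c_{k+1}\ge(2s+1)c_k\qquad(0\le s\le2^kc_k).\tag{1}$$
Put $x=2^kc_k\ge2$. Then $1+x\le\frac14x^2+\frac12x^2=\frac34x^2$ and $2x+1\le\frac52x$. Since $c_k\ge1$, we get $1+x+(2x+1)^2c_k\le\frac34x^2c_k+\frac{25}4x^2c_k=7x^2c_k$, and $x\cdot7x^2c_k\le8x^3c_k=N(k)$. This is the first inequality for $s=x$, hence for all $s\le x$. The second follows, since $c_{k+1}\ge N(k)\ge(2x+1)^2c_k\ge(2s+1)c_k$. Also $2^{-k}N(k)=2^{2k+3}c_k^4\ge32$, $c_{k+1}>12N(k)$ and $c_{k+1}>8$.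

**Definition 4 (thin sets).** Let $\nu:\mathcal B\to[0,\infty]$ and let $I\subset\mathbb N$ be finite and nonempty. For $m\in I$, $m\ne\max I$, let $m^+$ be the successor of $m$ in $I$. A set $E\in\mathcal B$ is *$(I,\nu)$-thin* if for all such $m$ and all $A\in\mathcal A_m$ there is $C\in\mathcal B_{m^+}$ with $C\subset A$, $C\cap E=\emptyset$ and $\nu(\pi_A^{-1}(C))\ge1$.

If $\emptyset\ne J\subset I$, then an $(I,\nu)$-thin set is $(J,\nu)$-thin, because the successor of $m$ in $J$ is at least its successor in $I$, so the same $C$ serves. If $|I|=1$, the condition is empty and every $E\in\mathcal B$ is thin.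

*Example.* Let $\nu(B)=\infty$ for $B\ne\emptyset$ and $\nu(\emptyset)=0$; then the last condition says only $C\ne\emptyset$. Let $I=\{1,1+q,1+2q\}$, and let $E$ be the set of $z$ that are not identically $1$ on the block $\{2,\dots,1+q\}$ and not identically $1$ on the block $\{2+q,\dots,1+2q\}$. For $m=1$ or $m=1+q$ and $A\in\mathcal A_m$ take $C=\{z\in A:z_{m+1}=\dots=z_{m+q}=1\}$. So $E$ is thin. Its coin-tossing measure is $(1-2^{-q})^2$, which is close to $1$ for large $q$. Thin sets may be large for a measure, and this is what we want.

**Definition 5 (cards).** Fix $p\ge1$. Put $\nu_{p+1,p}(\emptyset)=0$ and $\nu_{p+1,p}(B)=\infty$ for $B\neq\emptyset$. Recursively for $k=p,p-1,\dots,1$: a *card of rank $k$* is a triple $(E,I,k)$ with $E\in\mathcal B$, $1\le|I|\le N(k)$, and $E$ $(I,\nu_{k+1,p})$-thin. Its *weight* is $w=2^{-k}N(k)/|I|\ge2^{-k}$. Put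
$$\nu_{k,p}(B)=\inf\Bigl\{\sum_{e\in F}w_e:\ F\text{ a finite family of cards with ranks in }[k,p],\ B\subset\bigcup_{e\in F}E_e\Bigr\}.$$

Here $e=(E_e,I_e,j_e)$ has weight $w_e$; sums over a finite family count members with multiplicity, and $w(F)=\sum_{e\in F}w_e$. The set of scales $I$ may be small, but then the card is expensive. A card with the full number $N(k)$ of scales costs only $2^{-k}$.

Each $\nu_{k,p}$ with $k\le p$ is a submeasure: the empty family covers $\emptyset$, and covers can be united. Since $(T,\{1\},k)$ is a card, $\nu_{k,p}\le2^{-k}N(k)$. Also $\nu_{k,p}\le\nu_{k+1,p}$, because fewer cards are allowed on the right (and for $k=p$ the right side is $\infty$ on nonempty sets).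

The rest of the proof handles cards through four operations: shrink the set of scales, truncate, look from inside an atom, flip a coordinate.

**(F1)** If $(E,I,j)$ is a card of weight $w$ and $\emptyset\neq J\subset I$, then $(E,J,j)$ is a card, of weight $w|I|/|J|$. This is the remark after Definition 4.

**(F2)** For each card $(E,I,j)$ fix witnesses $C_{m,A}$ of thinness, and for $r\ge0$ put
$$E^{(r)}=T\setminus\bigcup\{C_{m,A}:m\in I,\ m^+\text{ exists},\ m^+\le r,\ A\in\mathcal A_m\}.$$
Then $E\subset E^{(r)}\in\mathcal B_r$, $E^{(r)}$ decreases with $r$, and $(E^{(r)},J,j)$ is a card for every nonempty $J\subset I\cap[1,r]$. Indeed, $C_{m,A}\in\mathcal B_{m^+}\subset\mathcal B_r$ is disjoint from $E$. If $m\in J$ has a successor $m'$ in $J$, then $m^+\le m'\le r$, so $C_{m,A}$ was removed and it lies in $\mathcal B_{m'}$.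

**(F3)** If $(E,I,j)$ is a card, $I\subset[m,\infty)$ and $A\in\mathcal A_m$, then $(\pi_A^{-1}(E),I,j)$ is a card.

*Proof.* Let $l\in I$ have a successor $l^+$ and let $A'\in\mathcal A_l$. Since $l\ge m$, (P3) gives $A''\in\mathcal A_l$ with $\pi_A\pi_{A'}=\pi_{A''}$. Let $C''\subset A''$ be the witness for $E$, and put $C'=A'\cap\pi_A^{-1}(C'')\in\mathcal B_{l^+}$. As $C''\cap E=\emptyset$, also $C'\cap\pi_A^{-1}(E)=\emptyset$. By (P1), $\pi_{A'}^{-1}(C')=\pi_{A'}^{-1}(\pi_A^{-1}(C''))=\pi_{A''}^{-1}(C'')$, and $\nu_{j+1,p}$ of this is at least $1$. $\square$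

**(F4)** If $g:T\to T$ flips one coordinate, then $\nu_{k,p}(gB)=\nu_{k,p}(B)$ for $1\le k\le p+1$.

*Proof.* Downward induction; the case $k=p+1$ is clear. Suppose $\nu_{j+1,p}$ is invariant and let $(E,I,j)$ be a card. For $A\in\mathcal A_m$ take the witness $C\subset gA$ for $E$. Then $gC\subset A$ misses $gE$ and lies in $\mathcal B_{m^+}$. From $g\pi_A=\pi_{gA}g$ we get $\pi_A^{-1}(gC)=g\,\pi_{gA}^{-1}(C)$, which has the same $\nu_{j+1,p}$-value as $\pi_{gA}^{-1}(C)$. So $(gE,I,j)$ is a card of the same weight. As this holds for all ranks from $k$ on, covers of $B$ and of $gB$ correspond. $\square$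

## 4. The lower bound $\nu_{k,p}(T)\ge c_k$

The danger in declaring sets cheap is that $T$ becomes cheap. We show that it does not. First a selection lemma.

**Lemma 2.** Let $\mathcal G_1,\dots,\mathcal G_s$ be families, each consisting of at least $s$ pairwise disjoint nonempty intervals $(m,n]$. Then one can choose $G_j\in\mathcal G_j$ pairwise disjoint.

*Proof.* Take an interval $(m,n]$ with smallest $n$ among all families, say from $\mathcal G_j$, and let $G_j$ be this interval. An interval $(m',n']$ of another family that meets it has $m'<n\le n'$, so it contains the integer $n$. Members of one family are disjoint, so every other family loses at most one interval. Each of the remaining $s-1$ families keeps at least $s-1$ intervals; use induction. $\square$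

*The case $k=p$ by hand.* Let $(E_1,I_1,p),\dots,(E_s,I_s,p)$ be cards with $|I_j|\ge s+1$. They do not cover $T$. Indeed, each $I_j$ provides at least $s$ disjoint intervals $(m,m^+]$, so Lemma 2 gives disjoint $(m_j,n_j]$ with $n_j=m_j^+$ in $I_j$. Renumber them from left to right and build a point. When the first $m_j$ coordinates are fixed, that is, an atom $A\in\mathcal A_{m_j}$ is chosen, thinness supplies a nonempty $C\subset A$ in $\mathcal B_{n_j}$ missing $E_j$, and we pass to an atom of $\mathcal A_{n_j}$ inside $C$. In the gaps we choose arbitrarily. The final point lies in no $E_j$. For general $k$ the same walk must in addition avoid the cards of higher rank, and this is where the numerical condition (1) is used.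

**Proposition 3.** $\nu_{k,p}(T)\ge c_k$ for $1\le k\le p+1$.

*Proof.* Downward induction on $k$; for $k=p+1$ the value is $\infty$. Assume the statement for $k+1$, and let $F$ be a finite family of cards with ranks in $[k,p]$ and $w(F)<c_k$. We show that $F$ does not cover $T$. Let $(E_j,I_j,k)$, $1\le j\le s$, be the cards of rank $k$ in $F$, and let $F''$ be the others, with ranks in $[k+1,p]$. If $s=0$, then $w(F)<c_k\le c_{k+1}$ and the induction hypothesis applies. Let $s\ge1$.

**Step 1: many scales in each $I_j$.** This is for having room to choose. Each card of rank $k$ weighs at least $2^{-k}$, so $s<2^kc_k$. From $2^{-k}N(k)/|I_j|<c_k$ and (1) we get $|I_j|>1+s+(2s+1)^2c_k$.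

**Step 2: good intervals.** We choose for each $E_j$ a scale at which the higher cards do little. Consider the $|I_j|-1$ disjoint intervals $(m,m^+]$, $m\in I_j$. Call $G=(m,m^+]$ *good* if
$$\sum\Bigl\{w_e:e\in F'',\ |I_e\cap G|\ge\frac{|I_e|}{2s+1}\Bigr\}<\frac1{2s+1}.$$
For fixed $j$, a given $e$ is counted for at most $2s+1$ intervals. So these sums, over all intervals from $I_j$, total at most $(2s+1)w(F'')\le(2s+1)c_k$, and at most $(2s+1)^2c_k$ intervals are not good. By Step 1 at least $s$ are good. Lemma 2 gives pairwise disjoint good intervals $(m_j,n_j]$ with $n_j=m_j^+$ in $I_j$. Renumber so that $m_1<n_1\le m_2<n_2\le\dots\le m_s<n_s$.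

**Step 3: each higher card gets a region.** We let each higher card be avoided in one place only. The intervals $(m_j,n_j]$ and the gaps $(0,m_1],(n_1,m_2],\dots,(n_s,\infty)$ are $2s+1$ regions (some possibly empty) that partition $\mathbb N$. Each $e\in F''$ has a region $R(e)$ with $|I_e\cap R(e)|\ge|I_e|/(2s+1)$. Replacing $I_e$ by $I_e\cap R(e)$ gives a card of weight at most $(2s+1)w_e$, by (F1).

**Step 4: the walk.** We choose a decreasing sequence of atoms, region by region. Start with $A=T\in\mathcal A_0$. At a bounded region $(a,b]$ with current atom $A\in\mathcal A_a$ we choose $A^+\in\mathcal A_b$, $A^+\subset A$, disjoint from all $E_e$ with $R(e)=(a,b]$. By (F2) and (F3), for such $e$ the triple $(\pi_A^{-1}(E_e^{(b)}),I_e\cap(a,b],j_e)$ is a card of rank in $[k+1,p]$.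

In a gap, the total weight of these cards is at most $(2s+1)w(F'')<(2s+1)c_k\le c_{k+1}$. By the induction hypothesis some $z$ lies outside all $\pi_A^{-1}(E_e^{(b)})$. Let $A^+\in\mathcal A_b$ contain $\pi_A(z)\in A$. Since $E_e^{(b)}\in\mathcal B_b$ does not contain $\pi_A(z)$, the atom $A^+$ is disjoint from $E_e^{(b)}\supset E_e$. For an empty gap take $A^+=A$.

In an interval $(a,b]=(m_j,n_j]$, thinness of $E_j$ gives $C\subset A$, $C\in\mathcal B_{n_j}$, with $C\cap E_j=\emptyset$ and $\nu_{k+1,p}(\pi_A^{-1}(C))\ge1$. By goodness the cards assigned to this region had original weight less than $1/(2s+1)$ in total, so their new total weight is less than $1$. They do not cover $\pi_A^{-1}(C)$, and some $z\in\pi_A^{-1}(C)$ lies outside all $\pi_A^{-1}(E_e^{(n_j)})$. The atom $A^+\in\mathcal A_{n_j}$ containing $\pi_A(z)\in C$ lies in $C$, so it is disjoint from $E_j$, and as before from all these $E_e$.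

In the last region $(n_s,\infty)$, with $A\in\mathcal A_{n_s}$, use the cards $(\pi_A^{-1}(E_e),I_e\cap(n_s,\infty),j_e)$ from (F1) and (F3). Their total weight is less than $c_{k+1}$, so some $z$ lies outside all $\pi_A^{-1}(E_e)$, and $y=\pi_A(z)\in A$ lies in none of these $E_e$. As $y$ belongs to all atoms chosen on the way, it lies in no $E_e$ with $e\in F$. $\square$

## 5. Limit submeasures, and the coin-tossing measure as a first test

Fix a nonprincipal ultrafilter $U$ on $\mathbb N$. We say that something holds *for $U$-many $p$* if the set of such $p$ is in $U$. Recall that cofinite sets are in $U$, that $U$ is closed under finite intersections, that a function with finitely many values is constant on a set in $U$, and that every bounded real sequence has a limit along $U$. Put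
$$\nu_k(B)=\lim_{p\to U}\nu_{k,p}(B)\qquad(\nu_{k,p}\text{ being defined for }p\ge k).$$

**(N1)** $\nu_k$ is a submeasure on $\mathcal B$, $c_k\le\nu_k(T)\le2^{-k}N(k)$, $\nu_k\le\nu_{k+1}$, and $\nu_k$ is invariant under coordinate flips. This follows from Section 3, Proposition 3 and (F4).

**(N2)** Let $|I|=N(k)$ and $E\in\mathcal B$. Suppose that for every $m\in I\setminus\{\max I\}$ and $A\in\mathcal A_m$ there is $C\in\mathcal B_{m^+}$ with $C\subset A$, $C\cap E=\emptyset$ and $\nu_{k+1}(\pi_A^{-1}(C))>1$. Then $\nu_k(E)\le2^{-k}$.

*Proof.* Finitely many strict inequalities are involved, so for $U$-many $p$ all of them hold with $\nu_{k+1,p}$ in place of $\nu_{k+1}$. For such $p$, $(E,I,k)$ is a card of weight $2^{-k}$, so $\nu_{k,p}(E)\le2^{-k}$. $\square$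

**(N3)** If $m\ge1$, $A\in\mathcal A_m$ and $\nu_k(B)<1/m$, then $\nu_k(\pi_A^{-1}(B))\le2\nu_k(B)$.

*Proof.* For $U$-many $p$ we have $\nu_{k,p}(B)<1/m$, so it suffices to prove the statement for $\nu_{k,p}$. In a cover of $B$ of weight less than $1/m$, each card satisfies $32/|I|\le2^{-j}N(j)/|I|<1/m$. So $|I|>32m$, at most $m<|I|/2$ scales lie in $[1,m]$, and $|I\cap(m,\infty)|\ge|I|/2$. By (F1) and (F3) the cards $(\pi_A^{-1}(E),I\cap(m,\infty),j)$ cover $\pi_A^{-1}(B)$ with at most twice the weight. Take the infimum. $\square$

**(N4)** If $\nu_1(B)<2^{-k}$, then $\nu_{k+1}(B)=\nu_1(B)$.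

*Proof.* For $U$-many $p$ we have $\nu_{1,p}(B)<2^{-k}$. In a cover of weight less than $2^{-k}$, every card of rank $j$ has $2^{-j}\le w<2^{-k}$, so $j\ge k+1$. Hence $\nu_{k+1,p}(B)\le\nu_{1,p}(B)$, and the other inequality always holds. $\square$

**(N5)** If $n\ge N(k)$ and $A\in\mathcal A_n$, then $\nu_k(A)\le2^{-k}$.

*Proof.* Apply (N2) with $E=A$ and $I=\{1,\dots,N(k)\}$. Let $m<N(k)$ and $A'\in\mathcal A_m$. If $A\cap A'=\emptyset$, take $C=A'$; then $\nu_{k+1}(\pi_{A'}^{-1}(C))=\nu_{k+1}(T)>1$. If $A\subset A'$ and $z_{m+1}=t$ on $A$ (a constant, since $m+1\le n$), take $C=\{z\in A':z_{m+1}=1-t\}\in\mathcal B_{m+1}$. Then $\pi_{A'}^{-1}(C)=\{z:z_{m+1}=1-t\}$. This set and its flip cover $T$, so by (N1) its $\nu_{k+1}$-value is at least $c_{k+1}/2>1$. $\square$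

*The coin-tossing measure.* Let $\lambda$ be the coin-tossing measure on $\mathcal B$. It is the most obvious candidate for a measure related to $\nu_1$, and we can already defeat it. Fix $k$. As $N(k)$ is a power of $2$, there is $q$ with $2^q=2N(k)$. Put $m_1=1$, $m_{i+1}=m_i+q$, and
$$b_i=\{z:z_{m_i+1}=\dots=z_{m_i+q}=0\}\in\mathcal B_{m_{i+1}}\qquad(1\le i<N(k)).$$
Flips of the $q$ coordinates produce $2^q$ sets that cover $T$ and have the same $\nu_{k+1}$-value, so $\nu_{k+1}(b_i)\ge c_{k+1}/(2N(k))=8>1$. Since $b_i$ does not depend on the first $m_i$ coordinates, $\pi_A^{-1}(A\cap b_i)=\pi_A^{-1}(b_i)=b_i$ for all $A\in\mathcal A_{m_i}$. Let $X=T\setminus\bigcup_ib_i$ and $I=\{m_1,\dots,m_{N(k)}\}$. By (N2) with $C=A\cap b_i$ we get $\nu_1(X)\le\nu_k(X)\le2^{-k}$. But $\lambda(X)=(1-\frac1{2N(k)})^{N(k)-1}\ge1-\frac{N(k)-1}{2N(k)}\ge\frac12$. So there are sets of coin-tossing measure at least $\frac12$ with arbitrarily small $\nu_1$.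

The computation used that one set $b_i$ looks the same from all atoms $A\in\mathcal A_{m_i}$. For an arbitrary $M$ this will fail. First we need the algebra.

## 6. Exhaustivity of $\nu_1$

To show $\nu_1(E_i)\to0$ for disjoint $E_i$, we want to apply (N2) to $E_i$ with $i$ large. We need, inside each atom $A$, a visible set $C_A$ missed by $E_i$ up to a small error. If the sets $E_i$ together are visible from $A$, then finitely many of them form $C_A$, and later $E_i$ miss it by disjointness. If they are not, we want $C_A$ to be the complement of a set $H$ that nearly contains all the $E_i$. The next lemma provides $H$. The difficulty is that covers of $\bigcup_{i\le n}S_i$ change with $n$ and $p$. The remedy is to keep of each cover only the cards that have at least half of their scales below some $r$, truncated at $r$. There are only finitely many possibilities for what they cover.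

**Lemma 4.** Let $a>0$, $2a\le c_k$, and let $(S_i)$ be a sequence in $\mathcal B$ with $\nu_k(\bigcup_{i\le n}S_i)<a$ for all $n$. For every $\eta>0$ there is $H\in\mathcal B$ with $\nu_k(H)\le2a$ and $\nu_k(S_i\setminus H)\le\eta$ for all $i$.

*Proof.* **Step 1: the sets $H_r$.** We extract candidates for $H$. For each $n$ and $U$-many $p$ choose a cover $F_{n,p}$ of $\bigcup_{i\le n}S_i$ by cards of ranks in $[k,p]$ with $w(F_{n,p})<a$. Call $e\in F_{n,p}$ *head at $r$* if $|I_e\cap[1,r]|\ge|I_e|/2$. A card that is head at $r$ is head at every $r'\ge r$. Put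
$$a_{n,p,r}=\sum_{e\text{ head at }r}w_e\le a,\qquad H_{n,p,r}=\bigcup_{e\text{ head at }r}E_e^{(r)}\in\mathcal B_r.$$
By (F2) with $J=I_e\cap[1,r]$, the cards $(E_e^{(r)},J,j_e)$ weigh at most $2w_e$, so $\nu_{k,p}(H_{n,p,r})\le2a$. As $\mathcal B_r$ is finite, $H_{n,p,r}$ equals a fixed $H_{n,r}$ for $U$-many $p$, and $H_{n,r}$ equals a fixed $H_r$ for $U$-many $n$. Taking the limit over $p$, $\nu_k(H_{n,r})\le2a$, so $\nu_k(H_r)\le2a$.

**Step 2: the choice of $r$.** We choose $r$ so that almost no weight becomes head later. Let $a_{n,r}=\lim_{p\to U}a_{n,p,r}$ and $a_r=\lim_{n\to U}a_{n,r}$. Then $a_r$ is nondecreasing in $r$ and at most $a$. Choose $r$ with $a_{r'}\le a_r+\eta/8$ for all $r'\ge r$, and put $H=H_r$.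

**Step 3: $S_i$ is covered by truncated head cards.** Fix $i$ and $r'\ge r$ with $S_i\in\mathcal B_{r'}$. Choose $n\ge i$ with $H_{n,r}=H_r$ and $a_{n,r'}-a_{n,r}<\eta/4$; $U$-many $n$ qualify. For $U$-many $p$ we have $H_{n,p,r}=H_r$ and $a_{n,p,r'}-a_{n,p,r}<\eta/2$. For such $p$ let $A'\in\mathcal A_{r'}$, $A'\subset S_i$. We claim $A'\subset E_e^{(r')}$ for some $e\in F_{n,p}$ that is head at $r'$. Since $E_e^{(r')}\in\mathcal B_{r'}$, otherwise $A'$ is disjoint from $E_e^{(r')}\supset E_e$ for all $e$ head at $r'$. Then $A'$ is covered by the $E_e$ with $|I_e\cap(r',\infty)|>|I_e|/2$. By (F1) and (F3) the cards $(\pi_{A'}^{-1}(E_e),I_e\cap(r',\infty),j_e)$ cover $\pi_{A'}^{-1}(A')=T$, with total weight at most $2w(F_{n,p})<2a\le c_k$. This contradicts Proposition 3.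

**Step 4: the part outside $H$.** We now estimate $S_i\setminus H_r$. A point of it lies in some $A'$ as in Step 3, hence in $E_e^{(r')}$ for some $e$ head at $r'$. If $e$ were head at $r$, then $E_e^{(r')}\subset E_e^{(r)}\subset H_{n,p,r}=H_r$, which is excluded. So $S_i\setminus H_r$ is covered by the $E_e^{(r')}$ with $e$ head at $r'$ but not at $r$. By (F2) with $J=I_e\cap[1,r']$,
$$\nu_{k,p}(S_i\setminus H_r)\le2(a_{n,p,r'}-a_{n,p,r})\le\eta.$$
This holds for $U$-many $p$, so $\nu_k(S_i\setminus H)\le\eta$. $\square$

**Proposition 5.** $\nu_1$ is exhaustive.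

*Proof.* Let $(E_i)$ be pairwise disjoint in $\mathcal B$, $k\ge1$, $\varepsilon>0$. We show $\nu_k(E_i)\le2^{-k}+\varepsilon$ for all large $i$. Since $\nu_1\le\nu_k$ for all $k$, this suffices.

**Step 1: one scale.** Given $m\ge1$ and $\varepsilon'>0$, we find for each $A\in\mathcal A_m$ a visible set that late $E_i$ nearly miss. Choose $\eta>0$ with $\eta<1/m$ and $2^m\cdot2^{m+1}\eta\le\varepsilon'$. For each $A\in\mathcal A_m$ we choose $C_A\subset A$, $C_A\in\mathcal B$, with $\nu_{k+1}(\pi_A^{-1}(C_A))>1$, in one of two ways.

Case 1: $\nu_{k+1}(\pi_A^{-1}(\bigcup_{i\le n_A}E_i))>1$ for some $n_A$. Put $C_A=A\cap\bigcup_{i\le n_A}E_i$. By (P1), $\pi_A^{-1}(C_A)=\pi_A^{-1}(\bigcup_{i\le n_A}E_i)$. By disjointness, $E_i\cap C_A=\emptyset$ for $i>n_A$.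

Case 2: otherwise. Put $S_i=\pi_A^{-1}(E_i)$. Then $\nu_{k+1}(\bigcup_{i\le n}S_i)\le1<2$ for all $n$, and $2\cdot 2\le c_{k+1}$. So Lemma 4, for $\nu_{k+1}$ and $a=2$, gives $H$ with $\nu_{k+1}(H)\le4$ and $\nu_{k+1}(S_i\setminus H)\le\eta$ for all $i$. We make $H$ independent of the first $m$ coordinates by putting
$$H^*=\bigcap_{A_0\in\mathcal A_m}\pi_{A_0}^{-1}(H).$$
Then $H^*\subset H$: if $z\in H^*$ and $z\in A_0\in\mathcal A_m$, then $z=\pi_{A_0}(z)\in H$. Also $\pi_A^{-1}(H^*)=H^*$, because $\pi_{A_0}\pi_A=\pi_{A_0}$. As $\pi_A\pi_{A_0}=\pi_A$, we have $\pi_{A_0}^{-1}(S_i)=S_i$, so $S_i\setminus H^*=\bigcup_{A_0}\pi_{A_0}^{-1}(S_i\setminus H)$. Since $\eta<1/m$, (N3) gives $\nu_{k+1}(S_i\setminus H^*)\le2^m\cdot2\eta$. Put $C_A=A\setminus H^*$. Then $\pi_A^{-1}(C_A)=T\setminus H^*$ has $\nu_{k+1}$-value at least $c_{k+1}-4>1$. By (P1), $E_i\cap A\subset\pi_A^{-1}(E_i)=S_i$, so $E_i\cap C_A\subset S_i\setminus H^*$ and $\nu_k(E_i\cap C_A)\le\nu_{k+1}(E_i\cap C_A)\le2^{m+1}\eta$ for all $i$.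

Choose $m'>m$ with all $C_A\in\mathcal B_{m'}$. For all $i$ beyond some $i_0$, the set $Z_i=E_i\cap\bigcup_{A\in\mathcal A_m}C_A$ satisfies $\nu_k(Z_i)\le2^m\cdot2^{m+1}\eta\le\varepsilon'$, and $E_i\setminus Z_i$ is disjoint from every $C_A$.

**Step 2: $N(k)$ scales.** We iterate so that (N2) applies. Start with $m_1=1$ and apply Step 1 $N(k)-1$ times with $\varepsilon'=\varepsilon/N(k)$, each time passing from $m=m_t$ to $m_{t+1}=m'$. Let $I=\{m_1<\dots<m_{N(k)}\}$. For all large $i$, remove from $E_i$ the $N(k)-1$ exceptional sets. These have total $\nu_k$ at most $\varepsilon$, and the rest satisfies the hypothesis of (N2). Hence $\nu_k(E_i)\le2^{-k}+\varepsilon$. $\square$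

## 7. The algebra $D$ as a metric completion

Let $D$ be the metric completion of $\mathcal B$ under the pseudometric $\nu_1(B\triangle B')$, after identifying points at distance $0$. Write $d$ for the metric and $B^\bullet$ for the image of $B$; these images are dense in $D$.

**Proposition 6.** $D$ is a nontrivial atomless complete Boolean algebra, and $\nu_1$ extends to a strictly positive continuous submeasure $\hat\nu$ on $D$ with $d(x,y)=\hat\nu(x\triangle y)$. So $D$ is a nontrivial atomless Maharam algebra.

*Proof.* **Step 1: the operations and $\hat\nu$.** We extend everything by continuity. In $\mathcal B$,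
$$(x\circ y)\triangle(x'\circ y')\subset(x\triangle x')\cup(y\triangle y')\qquad(\circ\in\{\cup,\cap,\setminus\}).\tag{2}$$
So $x\circ y$ moves by at most $d(x,x')+d(y,y')$, and the operations extend continuously to $D$. Boolean identities persist by continuity, so $D$ is a Boolean algebra. The inclusion (2) is itself an identity (of the form $u\wedge v=u$), so it persists too. From $|\nu_1(B)-\nu_1(B')|\le\nu_1(B\triangle B')$ we see that $\nu_1$ extends to a function $\hat\nu$ on $D$ with $d(x,y)=\hat\nu(x\triangle y)$. The inequalities $\hat\nu(x\vee y)\le\hat\nu(x)+\hat\nu(y)$ and $\hat\nu(x\wedge y)\le\hat\nu(y)$ pass to limits, and the second is monotonicity. So $\hat\nu$ is a submeasure. It is strictly positive since $\hat\nu(x)=d(x,0)$.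

**Step 2: $\hat\nu$ is exhaustive.** We transfer Proposition 5 to $D$. Otherwise, after passing to a subsequence, there are pairwise disjoint $(d_i)_{i\ge1}$ with $\hat\nu(d_i)\ge\varepsilon>0$. Pick $b_i\in\mathcal B$ with $\hat\nu(d_i\triangle b_i^\bullet)<\varepsilon2^{-i-2}$ and put $b_i'=b_i\setminus\bigcup_{j<i}b_j$. Since $d_i\wedge d_j=0$ for $j<i$, we have $b_i^\bullet\wedge b_j^\bullet\le(b_i^\bullet\triangle d_i)\vee(b_j^\bullet\triangle d_j)$. Hence $\nu_1(b_i\setminus b_i')\le\sum_{j\le i}\varepsilon2^{-j-2}\le\varepsilon/4$. Also $\nu_1(b_i)\ge\varepsilon-\varepsilon/8$, so $\nu_1(b_i')\ge\varepsilon/2$. The $b_i'$ are pairwise disjoint, contradicting Proposition 5.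

**Step 3: decreasing sequences.** We get $\sigma$-completeness and continuity together. A decreasing sequence $(d_n)$ is Cauchy: otherwise there are $\varepsilon>0$ and $n_1<n_1'\le n_2<n_2'\le\cdots$ with $\hat\nu(d_{n_i}\setminus d_{n_i'})\ge\varepsilon$, and these differences are disjoint. Let $d_\infty$ be the limit. By continuity of $\wedge$, $d_\infty\wedge d_n=\lim_{n'}d_{n'}\wedge d_n=d_\infty$. If $e\le d_n$ for all $n$, then $e\wedge d_\infty=\lim_ne\wedge d_n=e$. So $d_\infty=\inf_nd_n$, and $\hat\nu(d_n\setminus d_\infty)=d(d_n,d_\infty)\to0$. Hence $D$ is $\sigma$-complete and $\hat\nu$ is continuous.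

**Step 4: all suprema.** We pass from countable to arbitrary suprema. By Step 2 an antichain has only finitely many members with $\hat\nu\ge1/n$, so $D$ is ccc. For $X\subset D$ take a maximal antichain of nonzero elements each lying below some member of $X$. It is countable; let $s$ be its join. If $x\in X$ and $x\setminus s\ne0$, then $x\setminus s$ could be added to the antichain. So $s$ is an upper bound of $X$, and clearly it is the least one. Hence $D$ is complete.

**Step 5: nontrivial and atomless.** These are the remaining claims. First, $\hat\nu(1)=\nu_1(T)\ge c_1=1$. An atom $x$ of $D$ lies, for every $n$, below some $A^\bullet$ with $A\in\mathcal A_n$, since these have join $1$. By (N5) and $\nu_1\le\nu_k$ we get $\hat\nu(x)\le2^{-k}$ for all $k$, so $x=0$, a contradiction. $\square$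

## 8. Averaging, its failure, and control by two points

Now let $\lambda$ be a strictly positive probability on an atomless complete subalgebra $M$ of $D_a$. We want to imitate the coin-tossing computation. At a scale $m$ we want $u\in M$ with $\lambda(u)\le\frac1{2N(k)}$ that is close to some $b^\bullet$, $b\in\mathcal B$, such that $\nu_{k+1}(\pi_A^{-1}(b))>1$ for all $A\in\mathcal A_m$. (If $a\neq1$, a part of $1\setminus a$ may be added to $u$ at no cost.)

*The first attempt.* Cut $a$ into many pieces of equal $\lambda$-measure and approximate them by sets in $\mathcal B$. Suppose $q_1,\dots,q_Q$ is the resulting partition of $T$. For $K\subset[Q]=\{1,\dots,Q\}$ write $q_K=\bigcup_{i\in K}q_i$ and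
$$V_A(K)=\nu_{k+1}(\pi_A^{-1}(q_K))\qquad(A\in\mathcal A_m).$$
Let $L=4N(k)$ and color $[Q]$ with $L$ colors, the classes being of about equal size. For each $A$ the sets $\pi_A^{-1}(q_K)$, $K$ a color class, cover $T$. So some class has $V_A(K)\ge c_{k+1}/L=4>1$.

*Where it stops.* The pieces now depend on the first $m$ coordinates, so the class depends on $A$. We need one set $K$ for all $2^m$ atoms. The union of one class for each atom may have density $2^m/L$. Here $L=4N(k)$ is fixed with $k$, while $m=m_i$ is dictated by the approximations made at the previous scale and cannot be bounded in advance. As soon as $2^m\ge L$ the union bound says nothing.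

In terms of a random set $K$ that contains each point with probability $1/L$, independently, averaging yields only $P(V_A(K)>3)\ge1/L$ for each $A$: otherwise, in a random coloring, with positive probability all classes have $V_A\le3$, and $c_{k+1}\le3L=12N(k)<c_{k+1}$. What we need is $P(V_A(K)\le1)<2^{-m-1}$, so that all $2^m$ atoms can be treated at once. One cannot get this without further information: if $V_A(K)>1$ exactly when $1\in K$, then $P(V_A(K)\le1)=1-1/L$. But suppose that all single pieces have tiny $V_A$-value. Then a jump from "$\le1$" to "$>3$" needs many points that escape the union of two sets of value at most $1$. The next lemma, a special case of Talagrand's "control by two points", says that this is unlikely.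

**Lemma 7.** Let $0<\theta<1$ and let $K\subset[n]$ be random, each point belonging to $K$ independently with probability $\theta$. Let $\mathcal F,\mathcal F'$ be nonempty downward closed families of subsets of $[n]$, and $f(K)=\min\{|K\setminus(K_1\cup K_2)|:K_1\in\mathcal F,K_2\in\mathcal F'\}$. Then $\mathbb E\,2^{f}\le1/(P(\mathcal F)P(\mathcal F'))$. Hence, for $\mathcal F=\mathcal F'$, $P(f\ge j)\le2^{-j}P(\mathcal F)^{-2}$.

Here $P(\mathcal F)$ means $P(K\in\mathcal F)$. For example, if $\mathcal F=\mathcal F'=\{K:|K|\le h\}$, then $f(K)=\max(0,|K|-2h)$. If $P(|K|\le h)\ge\frac12$, the lemma gives $P(|K|\ge2h+j)\le4\cdot2^{-j}$ for $j\ge1$.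

*Proof.* Induction on $n$. For $n=0$ everything is $1$. Pass from $n$ to $n+1$ as follows.

**Step 1: splitting off the last point.** This reduces to four families on $[n]$. Put
$$\mathcal F^0=\{K\subset[n]:K\in\mathcal F\}\ \supset\ \mathcal F^1=\{K\subset[n]:K\cup\{n+1\}\in\mathcal F\},$$
and similarly for $\mathcal F'$. All are downward closed. Let $a_i=P(\mathcal F^i)$, $b_i=P(\mathcal F'^i)$. As $\emptyset\in\mathcal F^0\cap\mathcal F'^0$, $a_0,b_0>0$. Let $u=a_1/a_0$, $v=b_1/b_0$, both in $[0,1]$, and $g=\max(u,v)$.

**Step 2: bounds for $f$.** We bound $f$ by the corresponding functions on $[n]$. If $n+1\notin K$, then $f(K)\le f_{\mathcal F^0,\mathcal F'^0}(K)$. If $K=K'\cup\{n+1\}$, then $f(K)\le1+f_{\mathcal F^0,\mathcal F'^0}(K')$. Also $f(K)\le f_{\mathcal F^1,\mathcal F'^0}(K')$, since $K_1\in\mathcal F^1$ may be replaced by $K_1\cup\{n+1\}\in\mathcal F$, and likewise $f(K)\le f_{\mathcal F^0,\mathcal F'^1}(K')$. Bounds with an empty family are omitted. By the induction hypothesis (read $1/0=\infty$)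
$$\mathbb E2^f\le\frac{1-\theta}{a_0b_0}+\theta\min\Bigl(\frac2{a_0b_0},\frac1{a_1b_0},\frac1{a_0b_1}\Bigr)=\frac{1-\theta+\theta\min(2,1/g)}{a_0b_0}.$$
On the other hand
$$P(\mathcal F)P(\mathcal F')=a_0b_0(1-\theta+\theta u)(1-\theta+\theta v)\le a_0b_0\bigl(1-\theta(1-g)\bigr)^2.$$

**Step 3: the numerical inequality.** It remains to check $\bigl(1-\theta+\theta\min(2,1/g)\bigr)\bigl(1-\theta(1-g)\bigr)^2\le1$. We use $1+x\le e^x$. If $g\ge\frac12$, the left side is at most
$$\exp\bigl(\theta(\tfrac1g-1)-2\theta(1-g)\bigr)=\exp\bigl(\theta(1-g)(\tfrac1g-2)\bigr)\le1.$$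
If $g<\frac12$, it is at most $(1+\theta)(1-\theta/2)^2\le e^{\theta}e^{-\theta}=1$.

The last claim of the lemma is Markov's inequality for $2^f$. $\square$

## 9. Visible elements of small measure, and the proof of Theorem A

To cut $a$ into pieces of equal measure we need a textbook fact.

**Lemma 8.** Let $M$ be a complete atomless Boolean algebra with a strictly positive $\sigma$-additive probability $\lambda$. For every $R\ge1$ there is a partition of $1$ in $M$ into $R$ elements of measure $1/R$.

*Proof.* Let $\mathcal C$ be a maximal chain in $M$. Since $\lambda$ is strictly positive, it is strictly increasing on $\mathcal C$. By maximality $0,1\in\mathcal C$. Also by maximality $\mathcal C$ contains the supremum of every increasing sequence $(x_n)$ in $\mathcal C$: each $c\in\mathcal C$ is above all $x_n$, hence above the supremum, or below some $x_n$. The same holds for infima of decreasing sequences. Every limit of values of $\lambda$ on $\mathcal C$ is the limit of a monotone sequence of values, taken on a monotone sequence in $\mathcal C$. So by $\sigma$-additivity $\lambda[\mathcal C]$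 is closed in $[0,1]$. If $\lambda[\mathcal C]\ne[0,1]$, there are $x<y$ in $\mathcal C$ with no element of $\mathcal C$ of measure strictly between $\lambda(x)$ and $\lambda(y)$. So every element of $\mathcal C$ is $\le x$ or $\ge y$. As $y\setminus x$ is not an atom, there is $c\in M$ with $x<c<y$. Then $\mathcal C\cup\{c\}$ is a chain and $c\notin\mathcal C$, contradicting maximality. So there are $x_i\in\mathcal C$ with $\lambda(x_i)=i/R$ for $0\le i\le R$; take the elements $x_i\setminus x_{i-1}$, $1\le i\le R$. $\square$

For the rest of the section suppose, toward a contradiction, that $0\ne a\in D$, that $M$ is an atomless complete subalgebra of $D_a$, and that $\lambda$ is a strictly positive $\sigma$-additive probability on $M$.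

**Lemma 9.** Given $k,m\ge1$ and $\varepsilon>0$, there are $u\in M$, $v\le1\setminus a$ in $D$, and $b\in\mathcal B$ with
$$\lambda(u)\le\frac1{2N(k)},\qquad\hat\nu\bigl((u\vee v)\triangle b^\bullet\bigr)\le\varepsilon,\qquad\nu_{k+1}(\pi_A^{-1}(b))>1\ \text{ for all }A\in\mathcal A_m.$$

*Proof.* Let $L=4N(k)$. Choose $j$ with $2^j>L2^{2m+2}$, and $\beta>0$ with $\beta<2^{-k}$, $\beta<1/m$ and $2j\beta\le1$.

**Step 1: small pieces in $D$.** We cut $1$ into pieces of small $\hat\nu$, those below $a$ being in $M$ and of equal measure. By Lemma 1(a) and Lemma 8 there are $R>2L$ and a partition $p_1,\dots,p_R$ of $a$ in $M$ with $\lambda(p_i)=1/R$ and $\hat\nu(p_i)<\beta$. By (N5) and $\nu_1\le\nu_{k'}$ for all $k'$, we have $\nu_1(A)<\beta$ for all $A\in\mathcal A_n$ if $n$ is large. The elements $(1\setminus a)\wedge A^\bullet$, $A\in\mathcal A_n$, form a partition $p_{R+1},\dots,p_{R+S}$ of $1\setminus a$ in $D$ with $\hat\nu(p_i)<\beta$ (some pieces may be $0$). Let $Q=R+S$.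

**Step 2: pieces in $\mathcal B$.** We replace the $p_i$ by a partition of $T$, since $\nu_{k+1}$ and $\pi_A$ live on $\mathcal B$. Choose $\gamma>0$ with $Q\gamma\le\varepsilon/Q$ and $Q\gamma<\beta-\max_i\hat\nu(p_i)$. For $i<Q$ choose $r_i\in\mathcal B$ with $\hat\nu(p_i\triangle r_i^\bullet)\le\gamma$. Put $q_i=r_i\setminus\bigcup_{l<i}r_l$ for $i<Q$ and $q_Q=T\setminus\bigcup_{l<Q}r_l$. Then $q_1,\dots,q_Q$ is a partition of $T$ in $\mathcal B$. Since $p_i=p_i\setminus\bigvee_{l<i}p_l$ for $i<Q$ and $p_Q=1\setminus\bigvee_{l<Q}p_l$, (2) gives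
$$p_i\triangle q_i^\bullet\le\bigvee_{l\le\min(i,Q-1)}(p_l\triangle r_l^\bullet).$$
Hence $\hat\nu(p_i\triangle q_i^\bullet)\le Q\gamma\le\varepsilon/Q$ and $\nu_1(q_i)\le\hat\nu(p_i)+Q\gamma<\beta$.

**Step 3: single pieces are tiny from every atom.** This is the information that was missing in Section 8. As $\beta<2^{-k}$, (N4) gives $\nu_{k+1}(q_i)=\nu_1(q_i)<\beta<1/m$. So by (N3) $\nu_{k+1}(\pi_A^{-1}(q_i))<2\beta$ for all $A\in\mathcal A_m$.

**Step 4: a random union is visible from each atom, with large probability.** Let $K\subset[Q]$ be random, containing each point independently with probability $1/L$, and let $q_K$ and $V_A(K)$ be as in Section 8. Note that $V_A$ is monotone and $V_A(K\cup K')\le V_A(K)+V_A(K')$. We claim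
$$P(V_A(K)\le1)<2^{-m-1}\qquad\text{for each }A\in\mathcal A_m.\tag{3}$$
Suppose not. The family $\mathcal F=\{K:V_A(K)\le1\}$ is downward closed, contains $\emptyset$, and has $P(\mathcal F)\ge2^{-m-1}$. By Lemma 7 with $\mathcal F'=\mathcal F$, $P(f\ge j)\le2^{-j+2m+2}<1/L$. If $f(K)<j$, then $K$ is contained in the union of two members of $\mathcal F$ and fewer than $j$ points, so by Step 3 $V_A(K)\le1+1+2j\beta\le3$. Hence $P(V_A(K)>3)<1/L$. Color $[Q]$ with $L$ colors, independently and uniformly. Each color class is distributed as $K$, so with positive probability all classes $K_1,\dots,K_L$ satisfy $V_A(K_l)\le3$. The sets $\pi_A^{-1}(q_{K_l})$ cover $T$, so $c_{k+1}\le\nu_{k+1}(T)\le3L=12N(k)<c_{k+1}$, a contradiction.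

**Step 5: one $K$ for all atoms, of small measure.** By (3), the probability that $V_A(K)\le1$ for some $A\in\mathcal A_m$ is less than $2^m2^{-m-1}=\frac12$. The number $|K\cap[R]|$ has mean $R/L$ and variance at most $R/L$, so by Chebyshev $P(|K\cap[R]|>2R/L)\le\frac{R/L}{(R/L)^2}=L/R<\frac12$. Hence some $K$ satisfies $V_A(K)>1$ for all $A\in\mathcal A_m$ and $|K\cap[R]|\le2R/L$. Put
$$u=\bigvee_{i\in K,\,i\le R}p_i\in M,\qquad v=\bigvee_{i\in K,\,i>R}p_i\le1\setminus a,\qquad b=q_K.$$
Then $\lambda(u)\le\frac{2R}{L}\cdot\frac1R=\frac2L=\frac1{2N(k)}$. Moreover $(u\vee v)\triangle b^\bullet\le\bigvee_{i\in K}(p_i\triangle q_i^\bullet)$ has $\hat\nu\le Q\cdot\varepsilon/Q=\varepsilon$, and $\nu_{k+1}(\pi_A^{-1}(b))=V_A(K)>1$ for all $A\in\mathcal A_m$. $\square$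

*Proof of Theorem A.* By Proposition 6, $D$ is a nontrivial atomless Maharam algebra. With $a,M,\lambda$ as supposed, we produce elements forbidden by Lemma 1(b).

**Step 1: a cheap set in $\mathcal B$.** We repeat the coin-tossing computation with Lemma 9 in place of flips. Fix $k$. Let $m_1=1$. Given $m_i$, apply Lemma 9 with $m=m_i$ and $\varepsilon=2^{-k}/N(k)$ to get $u_i,v_i,b_i$, and choose $m_{i+1}>m_i$ with $b_i\in\mathcal B_{m_{i+1}}$. Do this for $1\le i<N(k)$. Let $I=\{m_1,\dots,m_{N(k)}\}$ and $X=T\setminus\bigcup_ib_i$. For $A\in\mathcal A_{m_i}$ the set $C=A\cap b_i\in\mathcal B_{m_{i+1}}$ is disjoint from $X$, and $\nu_{k+1}(\pi_A^{-1}(C))=\nu_{k+1}(\pi_A^{-1}(b_i))>1$. By (N2), $\nu_1(X)\le\nu_k(X)\le2^{-k}$.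

**Step 2: the corresponding element of $M$.** We transfer smallness from $X$ to $M$. Let $e_k=a\setminus\bigvee_iu_i\in M$. Then $\lambda(e_k)\ge1-N(k)\cdot\frac1{2N(k)}=\frac12$. The element $e_k$ is disjoint from all $u_i$ by definition and from all $v_i$ because $v_i\le1\setminus a$. So $e_k\wedge b_i^\bullet\le(u_i\vee v_i)\triangle b_i^\bullet$. As $1=X^\bullet\vee\bigvee_ib_i^\bullet$,
$$e_k\le X^\bullet\vee\bigvee_i\bigl((u_i\vee v_i)\triangle b_i^\bullet\bigr),\qquad\hat\nu(e_k)\le2^{-k}+N(k)\cdot\frac{2^{-k}}{N(k)}=2^{1-k}.$$

**Step 3: the contradiction.** Steps 1 and 2 work for every $k\ge1$ and give $e_k\in M$ with $\lambda(e_k)\ge\frac12$ and $\hat\nu(e_k)\le2^{1-k}$. This contradicts Lemma 1(b). $\blacksquare$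

## 10. Measures on subalgebras, and random reals: Theorem B

Since $D$ is ccc, every supremum in $D_a$ is the supremum of a countable subset: given $X$, take a maximal antichain of nonzero elements below members of $X$, and for each of its countably many elements pick a member of $X$ above it. So every $\sigma$-subalgebra of $D_a$ is a complete subalgebra. For $s\in M$ write $M_s=\{x\in M:x\le s\}$.

**Part 1.** We peel off the null part and the atoms. Let $\lambda\ne0$ be a finite $\sigma$-additive measure on a $\sigma$-subalgebra $M$ of $D_a$ (for $\lambda=0$ there is nothing to show). The supremum $z$ of the $\lambda$-null elements of $M$ is a countable supremum, so $z\in M$ and $\lambda(z)=0$. Then $\lambda$ is strictly positive on $M_s$, where $s=a\setminus z$. Let $t\in M$ be $s$ minus the join of the atoms of $M_s$, of which there are countably many. If $t\ne0$, then $M_t$ is an atomless complete subalgebra of $D_t$ with a strictly positive measure, contradicting Theorem A. So $t=0$, and $\lambda$ is concentrated on the join of countably many atoms of $M_s$, which are atoms of $M$.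

**Part 2.** If $M$ is a measure algebra, apply Part 1 to a strictly positive measure. It vanishes outside a join of countably many atoms, so that join is $a$ and $M$ is purely atomic. Conversely, a purely atomic $M$ has countably many atoms by ccc, and is isomorphic to the power set algebra of a countable set. Positive weights with finite sum on the atoms give a strictly positive finite measure. For a general complete subalgebra $M$ of $D_a$, let $r$ be the join of its atoms. Then $M\cong M_r\times M_{a\setminus r}$, where $M_r$ is purely atomic with at most countably many atoms and $M_{a\setminus r}$ is atomless. If $a\setminus r\ne0$, then by Part 1 every $\sigma$-additive measure on $M_{a\setminus r}$ is concentrated on a join of atoms of $M_{a\setminus r}$. There are none, so the measure is zero.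

**Part 3.** Let $M$ be a nontrivial atomless complete subalgebra of $D$. Infima in $M$ are infima in $D$, so $\hat\nu|_M$ is a strictly positive continuous submeasure, and $M$ is complete. Hence $M$ is a Maharam algebra. For nonzero $c\in M$, a complete subalgebra of $M_c$ is a complete subalgebra of $D_c$, so the conclusion of Theorem A passes to $M$.

**Part 4.** Recall that a random real over the ground model is a point of $2^{\mathbb N}$ that lies in no null Borel set coded in the ground model. Suppose a nonzero $a\in D$ forces a name $\dot x$ to be a random real. Then $B\mapsto[\![\dot x\in B]\!]\wedge a$ is a $\sigma$-homomorphism from the ground-model Borel algebra of $2^{\mathbb N}$ into $D_a$, and its kernel contains the null ideal. So it induces a $\sigma$-homomorphism from the Lebesgue measure algebra of $2^{\mathbb N}$ into $D_a$. The kernel of this is a $\sigma$-ideal. It is principal, because the measure algebra is ccc and so the supremum of the kernel is a countable supremum. It is proper, because $1\mapsto a\ne0$. So the image is isomorphic to the principal ideal below the complement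 of the generator, a nonzero principal ideal of the Lebesgue measure algebra. The image is therefore a nontrivial atomless measure algebra. It is a $\sigma$-subalgebra of $D_a$, hence a complete subalgebra. This contradicts Theorem A. $\blacksquare$
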